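# Equational classes of lattices with nothing just above them

## 1. The expected answer, and the two lowest classes

Take two equational classes of lattices, $K\subsetneq K'$. Must there be a class that lies inside $K'$ and sits immediately above $K$? The question comes from "Algebras Whose Congruence Lattices Are Distributive". The first guess is yes: start with $K'$ and shrink it toward $K$ as far as it will go without reaching $K$. We first make the terms precise and test this guess on small classes.

**Definition (equational class).** An equational class (variety) of lattices is a class of lattices defined by a set of identities. By Birkhoff's theorem these are exactly the classes of lattices closed under homomorphic images, sublattices and direct products. For a class $\mathcal C$ of lattices, $V(\mathcal C)$ is the equational class generated by $\mathcal C$, that is, the class of all lattices satisfying every identity true throughout $\mathcal C$.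

Ordered by inclusion, the equational classes form a lattice: the meet of $K$ and $L$ is $K\cap L$, and the join $K\vee L$ is $V(K\cup L)$.

**Definition (cover).** For equational classes $K$ and $L$ of lattices, $L$ covers $K$ if $K\subsetneq L$ and there is no equational class $N$ with $K\subsetneq N\subsetneq L$.

The question is then: if $K\subsetneq K'$, does some equational subclass of $K'$ cover $K$?

*The trivial class.* Let $K$ consist of the one-element lattices. If $K'\supsetneq K$, some member of $K'$ has elements $x\ne y$, hence $x\wedge y<x\vee y$, so the two-element chain $\mathbf 2$ is in $K'$. Thus every class properly above $K$ contains $V(\mathbf 2)$, which is the class of distributive lattices. So $V(\mathbf 2)$ covers $K$ and lies in $K'$.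

*The distributive lattices.* Let $K=V(\mathbf 2)$ and $K'\supsetneq K$. Write $M_\kappa$ for the lattice consisting of $0$, $1$ and $\kappa$ pairwise incomparable elements between them, and $N_5$ for the five-element nonmodular lattice. By a textbook theorem, a nondistributive lattice has a sublattice isomorphic to $M_3$ or $N_5$. So $K'$ contains $V(M_3)$ or $V(N_5)$. Does $V(M_3)$ cover $V(\mathbf 2)$? To decide this we must know what lies inside $V(M_3)$, and for that we need some tools.

## 2. Subdirectly irreducible lattices, ultraproducts, Jónsson's Lemma

**Definition (subdirectly irreducible).** A lattice with more than one element is subdirectly irreducible (SI) if among its congruences other than equality there is a least one. It is simple if it has exactly two congruences; simple lattices are SI.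

For example, the three-element chain $0<a<1$ is not SI: the congruence that identifies only $0$ and $a$, and the one that identifies only $a$ and $1$, meet in equality. The lattice $M_2\cong\mathbf 2\times\mathbf 2$ is not SI either, because of the kernels of its two projections.

**Birkhoff.** Every equational class is generated by its SI members. Consequently, if $N\not\subseteq K$, there is an SI lattice in $N$ that is not in $K$.

Let $H$, $S$, $P_u$ denote the formation of homomorphic images, (isomorphic copies of) sublattices, and ultraproducts. Recall that for an ultrafilter $\mathcal U$ on a set $I$, the ultraproduct $\prod_{i\in I} B_i/\mathcal U$ identifies two families that agree on a set belonging to $\mathcal U$. We say that something holds $\mathcal U$-a.e. if it holds on a set in $\mathcal U$.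

**Łoś's theorem.** A first-order sentence holds in $\prod B_i/\mathcal U$ if and only if it holds in $B_i$ for $\mathcal U$-almost all $i$.

In particular, a sentence true in an ultraproduct is true in at least one factor. If $F$ is finite, every ultrapower of $F$ is isomorphic to $F$: a function $I\to F$ splits $I$ into finitely many pieces, exactly one of which is in $\mathcal U$, so the function agrees $\mathcal U$-a.e. with one constant.

**Jónsson's Lemma** (B. Jónsson, *Math. Scand.* 21 (1967); it applies because lattices are congruence distributive). Every SI member of $V(\mathcal C)$ lies in $HSP_u(\mathcal C)$.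

We use two consequences.

(J1) Every SI member of $V_1\vee V_2$ lies in $V_1$ or in $V_2$, for equational classes $V_1,V_2$. By Jónsson's Lemma it lies in $HS(P)$, where $P$ is an ultraproduct of members of $V_1\cup V_2$. The indices whose factor is in $V_1$, or those whose factor is in $V_2$, form a set in $\mathcal U$. By Łoś's theorem all identities of that $V_j$ hold in $P$, and hence in $HS(P)$.

(J2) If $F$ is a finite lattice, the SI members of $V(F)$ lie in $HS(F)$.

*Back to the distributive lattices.* A lattice with at most four elements is distributive, since it has no five-element sublattice. By (J2), an SI member of $V(M_3)$ is either $M_3$ or has at most four elements. So if $V(\mathbf 2)\subsetneq N\subseteq V(M_3)$, then $N$ contains a nondistributive SI lattice, which must be $M_3$, and $N=V(M_3)$. Hence $V(M_3)$ covers $V(\mathbf 2)$. The same argument works for $V(N_5)$. The guess survives again.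

**Definition (length).** A lattice has length $\le n$ if every chain in it has at most $n+1$ elements; it has length $n$ if moreover some chain has $n+1$ elements.

Three facts will be used freely. A lattice of length $\le n$ has a least element (the bottom $z$ of a maximal chain is minimal, so $z\wedge w=z$ for all $w$) and, dually, a greatest one. If $f:T\to B$ is surjective, then a chain $b_0<\dots<b_r$ in $B$ lifts to a chain in $T$: choose preimages $t_j$ and take the successive joins $t_0,\ t_0\vee t_1,\ \dots$, whose images are $b_0,b_1,\dots$. So sublattices and homomorphic images of lattices of length $\le n$ have length $\le n$. Finally, "length $\le n$" is a first-order sentence, so it passes to ultraproducts by Łoś's theorem.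

## 3. Four situations in which covers exist

The guess holds in a good deal of generality.

**Theorem 1.** Let $K\subsetneq K'$ be arbitrary equational classes of lattices. Some equational subclass of $K'$ covers $K$ in each of the following cases:

1. $K$ is finitely based relative to $K'$, i.e. $K=\{L\in K': L\models\Sigma\}$ for a finite set $\Sigma$ of identities;
2. some finite lattice lies in $K'\setminus K$; in particular, whenever $K'$ is generated by its finite members;
3. $K'$ is the class of all lattices: every equational class other than the class of all lattices has a cover;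
4. $K'$ is generated by lattices of length $\le2$.

As an example of case 1, the distributive lattices are finitely based relative to any $K'$ that contains them: one identity, the distributive law, suffices.

**Case 1.** The purpose is to make the shrinking argument work, with Zorn's Lemma. Consider the equational classes $N$ with $K\subsetneq N\subseteq K'$; there is at least one, $K'$. Let $\mathcal N$ be a nonempty chain of them. The class $\bigcap\mathcal N$ is equational, lies in $K'$ and contains $K$. Suppose $\bigcap\mathcal N=K$. The lattices that satisfy all identities of all members of $\mathcal N$ are precisely those in $\bigcap\mathcal N=K$, and these satisfy $\Sigma$. So $\Sigma$ follows from the lattice axioms together with these identities. By compactness the finite set $\Sigma$ already follows from the lattice axioms and finitely many of the identities, which come from finitely many members of the chain. The smallest of those members, $N$, satisfies all of them. Hence $N\models\Sigma$, and since $N\subseteq K'$, we get $N\subseteq K$, a contradiction. So $\bigcap\mathcal N\supsetneq K$. Thus every chain has a lower bound in our family, and by Zorn's Lemma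 there is a minimal $N$. It covers $K$.

**Case 2.** The purpose is to find a finite interval just above $K$. Let $F\in K'\setminus K$ be finite. By (J2) there are, up to isomorphism, only finitely many SI lattices in $V(F)$. An equational class is determined by its SI members, so $V(F)$ has finitely many equational subclasses. Let $K\subseteq N\subseteq K\vee V(F)$. By (J1) each SI member of $N$ lies in $K$ or in $V(F)$, hence in $K$ or in $N\cap V(F)$. So $N=K\vee(N\cap V(F))$, and there are only finitely many such $N$. The interval $[K,K\vee V(F)]$ is finite and has more than one element, since $F\notin K$. So it has an atom, which covers $K$ and lies in $K'$. For the last phrase of the statement: if $K'$ is generated by its finite members, they cannot all lie in $K$.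

**Case 3.** By case 2 it is enough to show that the finite lattices generate all lattices, i.e. that an identity failing in some lattice $L$ fails in a finite one. Suppose it fails at some tuple. Let $X$ be the finite set of values in $L$ of all subterms of both sides. Let $Y$ be the set of all meets (in $L$) of nonempty subsets of $X$, together with a new top element. Then $Y$ is finite, closed under meets, and has a top, so it is a lattice: the join of two elements is the meet of their upper bounds. Meets of elements of $X$ are the same in $Y$ as in $L$. If $x$, $y$ and $x\vee_L y$ are all in $X$, then $x\vee_L y$ is an upper bound of $x,y$ in $Y$, and every other upper bound in $Y$ is the new top or an element of $L$ above $x\vee_L y$. So $x\vee_Y y=x\vee_L y$. By induction all subterms keep their values, and the identity fails in $Y$.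

**Case 4.** The purpose is to list all equational classes involved. A lattice of length $\le2$ has a $0$ and a $1$, and the elements strictly between them are pairwise incomparable. So it is a chain with at most three elements or some $M_\kappa$ with $\kappa\ge2$. An identity failing in $M_\kappa$ fails in a finitely generated sublattice of $M_\kappa$; such a sublattice is finite, of length $\le 2$, and embeds in $M_\omega$. So all lattices of length $\le2$ lie in $V(M_\omega)$, and $K'\subseteq V(M_\omega)$.

By Jónsson's Lemma and Łoś's theorem, the SI members of $V(M_\omega)$ have length $\le2$. The three-element chain and $M_2$ are not SI, so every such SI lattice is $\mathbf 2$ or some $M_\kappa$ with $\kappa\ge3$. Now let $N\subseteq V(M_\omega)$ be an equational class. Three remarks: if $N$ contains $M_n$, then it contains $M_{n'}$ for $3\le n'\le n$; if $N$ contains an infinite $M_\kappa$, it contains $M_\omega$; and if $N$ contains all finite $M_n$, then it contains $M_\omega$, because an identity failing in $M_\omega$ fails in a finite sublattice of some $M_n$. Hence either $N=V(M_\omega)$; or there is a largest $n\ge3$ with $M_n\in N$, all SI members of $N$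 lie in $V(M_n)$, and $N=V(M_n)$; or $N$ contains no $M_\kappa$ with $\kappa\ge 3$, and $N$ is trivial or $V(\mathbf 2)$. So the subclasses of $V(M_\omega)$ are the trivial class, the distributive lattices, $V(M_3),V(M_4),\dots,V(M_\omega)$. This is a well-ordered chain. The least class in it that is strictly above $K$ covers $K$ and is contained in $K'$. $\square$

## 4. Chains that shrink to $K$, and a plan for a counterexample

Drop the finiteness of $\Sigma$ in case 1. Zorn's argument then stops at exactly one sentence: a chain $\mathcal N$ of classes properly above $K$ may satisfy $\bigcap\mathcal N=K$, because an infinite set of identities may hold in $K$ with only a finite part of it holding in any given member of $\mathcal N$.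

Theorem 1 tells us where to look for a counterexample: $K$ is not finitely based relative to $K'$, all finite lattices of $K'$ are already in $K$, and $K'$ is not generated by lattices of length $\le2$. So we should try infinite lattices of length $3$. Familiar ones are the subspace lattices $L(D^3)$ of three-dimensional vector spaces over infinite skew fields.

A single descending chain is not enough. Suppose $A_1,A_2,A_4,\dots$ are lattices whose classes $V(A_m)$ strictly decrease, and let $K$ be the intersection of these classes. Given $N\supsetneq K$, we know that $N$ contains some SI lattice $B\notin K$, but nothing forces $B$ to be related to any $A_m$. As pure order theory, an element can be the infimum of a descending chain and still have a cover elsewhere: add one extra atom to a descending sequence with a bottom.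

The way around this is to define $K$ from the other side. We look for SI lattices $A_m$ and first-order sentences $\Psi_m$ ("patterns"), $m\ge1$, and let $K$ be generated by the SI lattices of $K'=V(A_1)$ that show no pattern at all. Then an SI lattice outside $K$ automatically shows a pattern. We need:

* (i) if an SI lattice $B\in K'$ satisfies $\Psi_m$, then $A_m$ embeds in $B$;
* (ii) if $A_m\in V(\mathcal C)$, with $\mathcal C$ a class of modular lattices of length $\le3$, then some member of $\mathcal C$ satisfies $\Psi_m$;
* (iii) $A_{2m}\in V(A_m)$, but $A_m\notin V(A_{2m})$.

By (i), any $N$ properly above $K$ contains some $A_m$. By (iii) it contains $A_{2m}$. The class $K\vee V(A_{2m})$ is then a smaller one, still above $K$ because of (ii), and it does not contain $A_m$ because of (J1), (ii) and (iii).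

What should $A_m$ be? Commutative fields with a descending chain of subfields come to mind, for example $\mathbb Q(t)\supset\mathbb Q(t^2)\supset\mathbb Q(t^4)\supset\cdots$. But $\mathbb Q(t)\cong\mathbb Q(t^2)$, so the lattices $L(\mathbb Q(t^m)^3)$ are all isomorphic and (iii) fails. We need an invariant that sees the exponent. Noncommutativity provides one: if $XY=qYX$, then $X$ and $Y^k$ satisfy $X\cdot Y^k=q^kY^k\cdot X$. Going to a power changes $q$ to $q^k$, and this change can be detected. Moreover, the single equation $ab=q\,ba$ will determine the skew field generated by $a$ and $b$, and this gives (i).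

## 5. The relation $XY=qYX$

**Definition (right Ore domain).** A domain $R$ is right Ore if $aR\cap bR\neq0$ for all nonzero $a,b\in R$.

**Ore's theorem.** A right Ore domain $R$ has a skew field of right fractions $ab^{-1}$ $(a,b\in R,\ b\ne0)$, and every embedding of $R$ in a skew field extends to it.

**Construction of $O_q$.** Let $q=2^m$ with $m\ge1$. Let $O_q$ be the $\mathbb Q$-algebra with basis $X^iY^j$ $(i,j\in\mathbb Z)$ and product
$$(X^iY^j)(X^kY^l)=q^{-jk}X^{i+k}Y^{j+l}.$$
It is associative: multiplying by a third monomial $X^rY^s$, one bracketing gives the exponent $-jk-(j+l)r$ of $q$, the other $-lr-j(k+r)$, and these are equal. Moreover $YX=q^{-1}XY$, i.e. $XY=qYX$.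

**Leading terms.** The purpose is to show that $O_q$ is a domain, and to prepare an invariant. Order $\mathbb Z^2$ lexicographically; this total order is compatible with addition. For $a\ne0$ let $\lambda(a)=cX^iY^j$ be the term of $a$ with the largest exponent pair. Since a product of monomials is a nonzero multiple of the monomial with the summed exponents, $\lambda(ab)=\lambda(a)\lambda(b)\ne0$. So $O_q$ is a domain, and $\lambda$ is a multiplicative map into the group $G=\{cX^iY^j:c\in\mathbb Q^*,\ i,j\in\mathbb Z\}$. For example, $\lambda(1+X)=X$.

**The Ore condition.** The purpose is to obtain fractions. Let $V_N$ be the span of all $X^iY^j$ with $|i|,|j|\le N$. Let $a,b\neq0$, and choose $d$ with $a,b\in V_d$. Then $aV_N$ and $bV_N$ are subspaces of $V_{N+d}$, each of dimension $(2N+1)^2$ because $O_q$ is a domain. For large $N$,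
$$2(2N+1)^2>(2N+2d+1)^2=\dim V_{N+d},$$
so $aV_N\cap bV_N\ne0$. As an instance, $1+X$ and $Y$ have the common right multiple $(1+X)Y=Y+qYX=Y(1+qX)$.

Let $D_q$ be the skew field of right fractions of $O_q$. It is countable and has characteristic $0$.

**Lemma 1.** If $F$ is a skew field of characteristic $0$ and $a,b\in F^*$ satisfy $ab=q\,ba$, then $D_q$ embeds in $F$.

*Proof.* The prime field $\mathbb Q$ of $F$ is central. From $ba=q^{-1}ab$ we get $b^ja^k=q^{-jk}a^kb^j$ for all integers $j,k$, so $X^iY^j\mapsto a^ib^j$ defines a homomorphism $O_q\to F$. We must show that it is injective, i.e. that the elements $a^ib^j$ are linearly independent over $\mathbb Q$.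

Suppose not, and take a nontrivial relation $\sum c_{ij}a^ib^j=0$ with the fewest nonzero terms. There are at least two, since $a^ib^j\ne0$. We have
$$a(a^ib^j)a^{-1}=q^j\,a^ib^j,\qquad b(a^ib^j)b^{-1}=q^{-i}\,a^ib^j .$$
Suppose two terms have different second exponents $j_0\ne j_1$. Conjugate the relation by $a$ and subtract $q^{j_0}$ times the original. The coefficients become $c_{ij}(q^j-q^{j_0})$. Terms with $j=j_0$ disappear, and the term with $j_1$ survives because $q=2^m$ is not a root of unity and $F$ has characteristic $0$. This is a shorter nontrivial relation, a contradiction. If all second exponents agree, two terms have different first exponents, and the same argument with conjugation by $b$ gives a contradiction. So $O_q$ embeds in $F$, and by Ore's theorem the embedding extends to $D_q$. $\square$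

**Lemma 2.** If $u,v\in D_q^*$, $r\in\mathbb Q^*$ and $uv=r\,vu$, then $r=q^s$ for some $s\in\mathbb Z$.

*Proof.* The purpose is to carry the relation from $D_q$ to the group $G$, where it can be read off. Put $\lambda(ab^{-1})=\lambda(a)\lambda(b)^{-1}$ for nonzero $a,b\in O_q$.

This is well defined. If $ab^{-1}=a'b'^{-1}$, choose $s,s'\ne0$ in $O_q$ with $bs=b's'$. Then $as=ab^{-1}\cdot bs=a'b'^{-1}\cdot b's'=a's'$. Hence $\lambda(a)\lambda(s)=\lambda(a')\lambda(s')$ and $\lambda(b)\lambda(s)=\lambda(b')\lambda(s')$. Dividing in $G$ gives $\lambda(a)\lambda(b)^{-1}=\lambda(a')\lambda(b')^{-1}$.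

It is multiplicative. Given $(ab^{-1})(cd^{-1})$ with $a,b,c,d\neq 0$, choose $s,t\ne0$ with $bs=ct$. Then $b^{-1}c=st^{-1}$, and the product equals $as(dt)^{-1}$. Also $\lambda(b)\lambda(s)=\lambda(c)\lambda(t)$, so $\lambda(s)\lambda(t)^{-1}=\lambda(b)^{-1}\lambda(c)$. Therefore
$$\lambda\big(as(dt)^{-1}\big)=\lambda(a)\lambda(s)\lambda(t)^{-1}\lambda(d)^{-1}=\lambda(a)\lambda(b)^{-1}\cdot\lambda(c)\lambda(d)^{-1}.$$

Hence $\lambda(u)\lambda(v)=r\,\lambda(v)\lambda(u)$ in $G$. For $g=cX^iY^j$ and $h=c'X^kY^l$ we have $gh=cc'q^{-jk}X^{i+k}Y^{j+l}$ and $hg=cc'q^{-li}X^{i+k}Y^{j+l}$, so $gh=q^{\,li-jk}hg$. Thus $r=q^{\,li-jk}$ for suitable integers. $\square$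

**The lattices $A_m$.** For a skew field $D$ let $L(D^3)$ be the lattice of subspaces of the left vector space $D^3$. It is modular of length $3$. Put
$$D(m):=D_{2^m},\qquad A_m:=L(D(m)^3)\qquad(m\ge1).$$
As $D(m)$ is countable and a subspace is spanned by at most three vectors, $A_m$ is countable.

**Lemma 3.** $A_{mk}$ embeds in $A_m$ for all $m,k\ge1$.

*Proof.* In $D(m)$, with $q=2^m$, we have $X\cdot Y^k=q^kY^k\cdot X$ and $q^k=2^{mk}$. So $D(mk)$ embeds in $D(m)$ by Lemma 1. It remains to see that if $F\subseteq E$ are skew fields, then $U\mapsto EU$ (the $E$-span) is a lattice embedding $L(F^3)\to L(E^3)$.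

Joins are preserved, since $E(U+W)=EU+EW$. Dimensions are preserved: an $F$-basis of $U$ extends to an $F$-basis of $F^3$, which is an $E$-basis of $E^3$. By the dimension formula, $\dim_E(EU\cap EW)=\dim_F(U\cap W)$. Since $E(U\cap W)\subseteq EU\cap EW$ and the dimensions agree, $E(U\cap W)=EU\cap EW$, so meets are preserved. If $EU=EW$, then $\dim(U\cap W)=\dim U=\dim W$, so $U=W$. $\square$

## 6. Writing $ab=2^mba$ in the language of lattices

The purpose of this section is the sentence $\Psi_m$. We express multiplication and doubling of coordinates by joins and meets, so that the relation $ab=2^m\,ba$ becomes a lattice equation.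

Let $E$ be a skew field and $e_1,e_2,e_3$ a basis of $E^3$. For $i\ne j$ and $a\in E$ put
$$[a]_{ij}=E(e_i-ae_j),$$
and write $e_i$ also for the point (one-dimensional subspace) $Ee_i$. The points of the line $e_i\vee e_j$ are $e_j$ and the $[a]_{ij}$ with $a\in E$, and $[a]_{ij}=[b]_{ij}$ only if $a=b$. For $i,j,k$ distinct we have five rules.

(P) $([a]_{ij}\vee[b]_{jk})\wedge(e_i\vee e_k)=[ab]_{ik}$. A vector $\alpha(e_i-ae_j)+\beta(e_j-be_k)$ has no $e_j$-component exactly when $\beta=\alpha a$, and then it is $\alpha(e_i-ab\,e_k)$. For example, $(e_1-2e_2)+2(e_2-3e_3)=e_1-6e_3$.

(U) $([a]_{12}\vee e_3)\wedge([c]_{13}\vee e_2)=E(e_1-ae_2-ce_3)$. Indeed $\alpha(e_1-ae_2)+\beta e_3=\gamma(e_1-ce_3)+\delta e_2$ forces $\gamma=\alpha$, $\delta=-\alpha a$, $\beta=-\alpha c$. For $c=1$ we write $u_a:=E(e_1-ae_2-e_3)$.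

(S) $(u_a\vee[b]_{32})\wedge(e_1\vee e_2)=[a+b]_{12}$. A vector $\alpha(e_1-ae_2-e_3)+\beta(e_3-be_2)$ lies in $e_1\vee e_2$ exactly when $\beta=\alpha$, and then it is $\alpha(e_1-(a+b)e_2)$.

(N) $(u_a\vee e_1)\wedge(e_2\vee e_3)=[-a]_{32}$, since a vector $\alpha(e_1-ae_2-e_3)+\beta e_1$ lies in $e_2\vee e_3$ exactly when $\beta=-\alpha$, and then it is $-\alpha(e_3+ae_2)$.

(I) $[a]_{ij}=[a^{-1}]_{ji}$ for $a\ne0$, since $e_i-ae_j=-a(e_j-a^{-1}e_i)$; and $[0]_{ij}=e_i$.

**The formula $\psi_m$.** Let $\psi_m(a_1,a_2,a_3,c_{12},c_{13},x,y)$ be the conjunction of the following four conditions, where $o:=a_1\wedge a_2$ and $i:=a_1\vee a_2\vee a_3$.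

1. $o=a_2\wedge a_3=a_1\wedge a_3$; $\;o<a_1<a_1\vee a_2<i$; $\;o<a_2<a_2\vee a_3<i$; $\;o<a_3<a_3\vee a_1<i$.
2. For $j=2,3$: $\;c_{1j}\wedge a_1=c_{1j}\wedge a_j=o$ and $c_{1j}\vee a_1=c_{1j}\vee a_j=a_1\vee a_j$.
3. For $z\in\{x,y\}$: $\;z\le a_1\vee a_2$, $\;z\vee a_2=a_1\vee a_2$, $\;z\wedge a_2=o=z\wedge a_1$.
4. $M(x,y)=\Delta^m(M(y,x))$, where $c_{23}:=(c_{12}\vee c_{13})\wedge(a_2\vee a_3)$ and
$$M(x,y)=\Big(\big[(x\vee c_{23})\wedge(a_1\vee a_3)\big]\vee\big[(c_{13}\vee y)\wedge(a_3\vee a_2)\big]\Big)\wedge(a_1\vee a_2),$$
$$\Delta(z)=\Big(\big[(z\vee a_3)\wedge(c_{13}\vee a_2)\big]\vee\big[(c_{13}\vee z)\wedge(a_3\vee a_2)\big]\Big)\wedge(a_1\vee a_2).$$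

Let $\Psi_m$ be the sentence obtained by existentially quantifying all seven variables. It is an existential first-order sentence in $\vee,\wedge$ (read $s<t$ as $s\wedge t=s$ and $s\ne t$). So if a sublattice of $P$ satisfies $\Psi_m$, then $P$ does as well. By condition 1, a lattice satisfying $\Psi_m$ contains a four-element chain, so its length is not $\le2$.

**Lemma 4.** Let $S$ be a sublattice of $L(E^3)$, where $E$ is a skew field.

(a) If $S\models\Psi_m$, then there are $a,b\in E^*$ with $ab=2^m\,ba$. If moreover $E$ has characteristic $0$, then $A_m$ embeds in $S$.

(b) $A_m\models\Psi_m$.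

*Proof of (a).* **Step 1: a coordinate system from the witnesses.** Choose witnesses in $S$. Since $L(E^3)$ has length $3$, the four-element chains in condition 1 are maximal. So $o=0$, $i=E^3$, and each $a_j$ is a point; the three points span $E^3$, hence are independent. By condition 2 and the dimension formula, $\dim c_{1j}=2+0-1=1$, so $c_{1j}$ is a point of the line $a_1\vee a_j$ different from $a_1$ and $a_j$. Choose $e_1$ spanning $a_1$. If $f$ spans $a_j$, then $c_{1j}=E(e_1+\beta f)$ with $\beta\ne0$; put $e_j=-\beta f$. Now
$$a_j=Ee_j,\qquad c_{12}=[1]_{12}=[1]_{21},\qquad c_{13}=[1]_{13}=[1]_{31}.$$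
By (P) applied to $[1]_{21}$ and $[1]_{13}$, $c_{23}=[1]_{23}=[1]_{32}$.

**Step 2: reading off condition 4.** By condition 3, $x$ and $y$ are points of the line $a_1\vee a_2$ different from $a_2$ and $a_1$. So $x=[a]_{12}$ and $y=[b]_{12}$ with $a,b\ne0$. By (P),
$$(x\vee c_{23})\wedge(a_1\vee a_3)=([a]_{12}\vee[1]_{23})\wedge(e_1\vee e_3)=[a]_{13},$$
$$(c_{13}\vee y)\wedge(a_3\vee a_2)=([1]_{31}\vee[b]_{12})\wedge(e_3\vee e_2)=[b]_{32},$$
and once more by (P), $M(x,y)=([a]_{13}\vee[b]_{32})\wedge(e_1\vee e_2)=[ab]_{12}$. For $z=[c]_{12}$, the first bracket in $\Delta(z)$ is $u_c$ by (U), the second is $[c]_{32}$ by (P), so $\Delta([c]_{12})=[2c]_{12}$ by (S). Hence condition 4 says $[ab]_{12}=[2^m\,ba]_{12}$, i.e. $ab=2^m\,ba$.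

**Step 3: the coordinates available in $S$ form a skew field.** Let $F=\{c\in E:[c]_{12}\in S\}$. The points $e_1,e_2,e_3$ and all $[1]_{ij}$ lie in $S$. If $[c]_{ij}\in S$ and $\{i,j,k\}=\{1,2,3\}$, then (P) with one factor $1$ gives
$$[c]_{ik}=([c]_{ij}\vee[1]_{jk})\wedge(e_i\vee e_k)\in S,\qquad [c]_{kj}=([1]_{ki}\vee[c]_{ij})\wedge(e_k\vee e_j)\in S.$$
Thus either index may be replaced by the third one. The cycle of index pairs
$$12\to13\to23\to21\to31\to32\to12$$
consists of such replacements, so $c\in F$ if and only if $[c]_{ij}\in S$ for one, equivalently every, pair $i\ne j$.

Now $0,1\in F$. Let $c,d\in F$. Then $[c]_{13},[d]_{32}\in S$, so $[cd]_{12}\in S$ by (P). By (U), $u_c\in S$, and with $[d]_{32}\in S$, (S) gives $[c+d]_{12}\in S$. By (N), $[-c]_{32}\in S$, so $-c\in F$. If $c\ne0$, then $[c^{-1}]_{21}=[c]_{12}\in S$ by (I), so $c^{-1}\in F$. Hence $F$ is a sub-skew-field of $E$, and $a,b\in F$ because $x,y\in S$.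

**Step 4: $L(F^3)$ embeds in $S$.** Write $F^3$ for the $F$-span of $e_1,e_2,e_3$. A nonzero vector of $F^3$ can be scaled so that its first nonzero coordinate is $1$. The point it spans over $E$ is then one of
$$E(e_1+\beta e_2+\gamma e_3)=([-\beta]_{12}\vee e_3)\wedge([-\gamma]_{13}\vee e_2),\qquad E(e_2+\gamma e_3)=[-\gamma]_{23},\qquad e_3,$$
with $\beta,\gamma\in F$ (the first equality is (U)). All of these lie in $S$. Also $0=o\in S$. Taking joins, $S$ contains $EU$ for every $U\in L(F^3)$. By the proof of Lemma 3, $U\mapsto EU$ is a lattice embedding, so $L(F^3)$ embeds in $S$.

**Step 5: $A_m$ embeds in $S$.** If $E$ has characteristic $0$, so has $F$. Lemma 1, applied to $a,b\in F^*$ with $ab=2^m\,ba$, embeds $D(m)$ in $F$. So $A_m=L(D(m)^3)$ embeds in $L(F^3)$, hence in $S$.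

*Proof of (b).* Take $E=D(m)$ with its standard basis, $a_j=Ee_j$, $c_{1j}=[1]_{1j}$, $x=[X]_{12}$, $y=[Y]_{12}$. Condition 1 holds because the dimensions along each chain are $0,1,2,3$. Condition 2 holds because $c_{1j}$ is a point of $e_1\vee e_j$ other than $e_1,e_j$. Condition 3 holds because $X,Y\ne0$. By the computation in Step 2, condition 4 says $XY=2^mYX$, which is true. $\square$

## 7. Rigidity in length three

Members of an equational class come from generators through $H$, $S$ and $P_u$. Here we check that patterns survive these three operations. The operation $H$ is the dangerous one, and in length $3$ it turns out to be harmless. We use the Jordan–Hölder theorem: in a modular lattice of finite length, all maximal chains have the same length. Write $s\prec t$ if $s<t$ and nothing lies strictly between.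

**Lemma 5.** Let $T$ be a modular lattice of length $\le3$ and $f:T\to B$ a surjective homomorphism onto a lattice of length $3$. Then $f$ is an isomorphism.

*Proof.* Note that $B$ is modular. Since chains lift along $f$, $T$ has length $3$, and by Jordan–Hölder all its maximal chains have length $3$. Suppose $f$ is not injective, say $f(s)=f(t)$ with $s\ne t$. Then $f(s\wedge t)=f(s\vee t)$, so we may assume $s<t$, and, passing to a step of a maximal chain from $s$ to $t$, even $s\prec t$. Extend $\{s,t\}$ to a maximal chain of $T$.

We claim that if $c\prec d$ in $T$, then $f(c)=f(d)$ or $f(c)\prec f(d)$. Suppose $f(c)<f(e)<f(d)$. Then $e'=(e\vee c)\wedge d$ lies between $c$ and $d$, so $e'\in\{c,d\}$. But $f(e')=(f(e)\vee f(c))\wedge f(d)=f(e)$, a contradiction.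

So the image of our maximal chain runs from the least to the greatest element of $B$ in covering steps. It is a maximal chain of $B$, and its length is at most $2$ because $f(s)=f(t)$. This contradicts Jordan–Hölder in $B$, which has length $3$. $\square$

Length is essential in this lemma: the three-element chain maps onto $\mathbf 2$, so a drop in length does allow a proper quotient.

**Lemma 6.** An ultrapower $L(D^3)^I/\mathcal U$, with $D$ a skew field, is isomorphic to $L(E^3)$ with $E=D^I/\mathcal U$.

*Proof.* By Łoś's theorem $E$ is a skew field, and $E^3=(D^3)^I/\mathcal U$. Send $[(U_i)]$ to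
$$\{[(v_i)]\in E^3:\ v_i\in U_i\ \ \mathcal U\text{-a.e.}\}.$$
This does not depend on representatives and is a subspace. The map preserves order. It reflects order: if $[(U_i)]\not\le[(W_i)]$, then $U_i\not\subseteq W_i$ for $\mathcal U$-almost all $i$; choosing $v_i\in U_i\setminus W_i$ for these $i$, we obtain an element of the first image that is not in the second. It is onto: let a subspace of $E^3$ be spanned by $v^1,v^2,v^3$ (zero vectors allowed), $v^k=[(v^k_i)]$. It is the image of $[(\operatorname{span}(v^1_i,v^2_i,v^3_i))]$. Clearly each $v^k$ is in this image. Conversely, if $v_i=\sum_k d^k_iv^k_i$ for $\mathcal U$-almost all $i$, then $[(v_i)]=\sum_k[(d^k_i)]v^k$. An order isomorphism between lattices is a lattice isomorphism. $\square$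

**Lemma 7.** $A_m$ is simple, hence SI.

*Proof.* Let $\equiv$ be a congruence other than equality. It collapses some $u<w$, and, since everything between is then collapsed too, some $u\prec w$. Then $w=u\vee p$ for a point $p\not\le u$, and $p=p\wedge w\equiv p\wedge u=0$. Let $p'\ne p$ be another point, and let $r$ be a third point on the line $p\vee p'$ (if $p,p'$ are spanned by $v,v'$, take the span of $v+v'$). Then $p'\le p\vee r\equiv r$, so $p'=p'\wedge(p\vee r)\equiv p'\wedge r=0$. Thus all points are congruent to $0$. The top is the join of three points, so $1\equiv0$. $\square$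

**Lemma 8 (requirement (i)).** Let $K':=V(A_1)$ and let $B\in K'$ be SI. Then $B$ is modular of length $\le3$. If $B\models\Psi_m$, then $A_m$ embeds in $B$.

*Proof.* By Jónsson's Lemma, $B$ is a homomorphic image of a sublattice $T$ of an ultrapower of $A_1$. By Lemma 6 that ultrapower is $L(E^3)$, where $E$ is an ultrapower of $D(1)$, so $E$ has characteristic $0$ by Łoś's theorem. Hence $T$ and $B$ are modular of length $\le3$. If $B\models\Psi_m$, then $B$ has length $3$, so $T\cong B$ by Lemma 5. Thus $T\models\Psi_m$, and by Lemma 4(a) $A_m$ embeds in $T\cong B$. $\square$

**Lemma 9 (requirement (ii)).** Let $\mathcal C$ be a class of modular lattices of length $\le3$. If $A_m\in V(\mathcal C)$, then some member of $\mathcal C$ satisfies $\Psi_m$.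

*Proof.* By Lemma 7 and Jónsson's Lemma, $A_m$ is a homomorphic image of a sublattice $T$ of an ultraproduct $P$ of members of $\mathcal C$. By Łoś's theorem $P$ is modular of length $\le3$, hence so is $T$. Since $A_m$ has length $3$, Lemma 5 gives $T\cong A_m$. By Lemma 4(b) $T\models\Psi_m$. As $\Psi_m$ is existential, $P\models\Psi_m$, and by Łoś's theorem some factor, a member of $\mathcal C$, satisfies $\Psi_m$. $\square$

## 8. A pair $K\subsetneq K'$ with no cover of $K$ inside $K'$

Let $K'=V(A_1)$. Let $\mathcal S$ be the class of SI lattices $B\in K'$ with $B\not\models\Psi_m$ for every $m\ge1$. Let $K=V(\mathcal S)$.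

**Theorem 2.** $K\subsetneq K'$, and no equational subclass of $K'$ covers $K$.

So the answer to the question is **no**. There are even equational classes $K\subsetneq K'$ of modular lattices, with $K'$ generated by a single countable lattice of length $3$ (the subspace lattice of a three-dimensional vector space over a skew field), such that no equational subclass of $K'$ covers $K$.

*Proof.* **Step 1: no $A_m$ is in $K$.** By Lemma 8 the members of $\mathcal S$ are modular of length $\le3$. If $A_m\in K=V(\mathcal S)$, then by Lemma 9 some member of $\mathcal S$ would satisfy $\Psi_m$, against the definition of $\mathcal S$. So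
$$A_m\notin K\qquad(m\ge1).\tag{1}$$
Clearly $K\subseteq K'$, and $A_1\in K'\setminus K$, so $K\subsetneq K'$.

**Step 2: the exponent is detected (requirement (iii)).** We show
$$A_m\in V(A_k)\iff k\mid m.\tag{2}$$
If $k\mid m$, then $A_m$ embeds in $A_k$ by Lemma 3. Conversely, let $A_m\in V(A_k)$. By Lemma 9 with $\mathcal C=\{A_k\}$, $A_k\models\Psi_m$. By Lemma 4(a), applied to $S=L(D(k)^3)$, there are $u,v\in D(k)^*$ with $uv=2^m\,vu$. By Lemma 2, with $q=2^k$, $2^m=2^{ks}$ for some integer $s$. So $k\mid m$.

**Step 3: every class above $K$ can be lowered.** Let $N$ be an equational class with $K\subsetneq N\subseteq K'$. By Birkhoff's theorem there is an SI lattice $B\in N$ with $B\notin K$. Then $B\notin\mathcal S$, and since $B$ is an SI member of $K'$, $B\models\Psi_m$ for some $m$. By Lemma 8, $A_m$ embeds in $B$, so $A_m\in N$. By Lemma 3, $A_{2m}\in N$. Put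
$$N_1=K\vee V(A_{2m})\subseteq N.$$
By (1), $A_{2m}\in N_1\setminus K$, so $K\subsetneq N_1$. Suppose $A_m\in N_1$. Since $A_m$ is SI, (J1) gives $A_m\in K$ or $A_m\in V(A_{2m})$. The first contradicts (1), and the second contradicts (2), as $2m\nmid m$. So $A_m\in N\setminus N_1$, and $K\subsetneq N_1\subsetneq N$. Hence $N$ does not cover $K$. $\square$

Theorems 1 and 2 together give the following information about the example. By case 4 of Theorem 1, the length $3$ of the generator of $K'$ is the smallest possible length of generators in any such example. By case 1, $K$ is not finitely based relative to $K'$. By case 2, $K$ and $K'$ contain exactly the same finite lattices. By case 3, although $K$ has no cover inside $K'$, it does have covers among all equational classes of lattices, and no equational class other than that of all lattices can fail to have a cover there.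

## 9. Sets closed under multiples, and $2^{\aleph_0}$ classes above $K$

The divisibility in (2) can be used for sets of indices instead of single ones. This shows how crowded the region above $K$ is.

**Theorem 3.** Let $K,K'$ be as in Theorem 2. For every equational class $N$ with $K\subsetneq N\subseteq K'$, no equational subclass of $N$ covers $K$, and there are exactly $2^{\aleph_0}$ equational classes between $K$ and $N$. In particular there are $2^{\aleph_0}$ pairs $(K,N)$ answering the question negatively. More precisely, for $Z\subseteq\{1,2,\dots\}$ closed under multiples, put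
$$N_Z=K\vee\bigvee_{k\in Z}V(A_k).$$
Then $Z\mapsto N_Z$ is an order embedding into the interval $[K,K']$ with $N_\varnothing=K$ and $N_{\{1,2,\dots\}}=K'$, and every $N$ as above contains $N_{m\mathbb N}$ for some $m\ge1$, where $m\mathbb N$ is the set of positive multiples of $m$.

For example, $Z=2\mathbb N\cup3\mathbb N$ is closed under multiples; by (3) below, $N_Z$ contains $A_2,A_3,A_4$ but not $A_1$ or $A_5$.

*Proof.* **Step 1: no covers.** An equational subclass of $N$ is an equational subclass of $K'$, so Theorem 2 applies.

**Step 2: $N_Z$ remembers $Z$.** We show, for $Z$ closed under multiples,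
$$A_m\in N_Z\iff m\in Z.\tag{3}$$
If $m\in Z$, then $A_m\in N_Z$ by definition. Conversely, $N_Z=V(\mathcal S\cup\{A_k:k\in Z\})$, and all these generators are modular of length $\le3$. If $A_m\in N_Z$, then by Lemma 9 one of the generators satisfies $\Psi_m$. It is not in $\mathcal S$, so it is some $A_k$ with $k\in Z$. As in Step 2 of the proof of Theorem 2, Lemmas 4(a) and 2 give $k\mid m$, so $m\in Z$.

**Step 3: the order embedding.** If $Z\subseteq Z'$, then $N_Z\subseteq N_{Z'}$. If $N_Z\subseteq N_{Z'}$, then $Z\subseteq Z'$ by (3). By Lemma 3, $A_k\in V(A_1)$ for all $k$, so $K\subseteq N_Z\subseteq K'$. Clearly $N_\varnothing=K$, and $N_{\{1,2,\dots\}}=K'$ because it contains $A_1$.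

**Step 4: every $N$ contains some $N_{m\mathbb N}$.** By Step 3 of the proof of Theorem 2, $A_m\in N$ for some $m$. By Lemma 3, $A_{mk}\in N$ for all $k\ge1$. As $K\subseteq N$, we get $N_{m\mathbb N}\subseteq N$.

**Step 5: counting.** With this $m$, for each set $Q$ of primes let $Z_Q$ be the set of all multiples of the numbers $mp$, $p\in Q$. It is closed under multiples and contained in $m\mathbb N$, so $K\subseteq N_{Z_Q}\subseteq N_{m\mathbb N}\subseteq N$. For primes $p,p'$ we have $mp\mid mp'$ if and only if $p=p'$; so $mp'\in Z_Q$ if and only if $p'\in Q$. Hence distinct $Q$ give distinct $Z_Q$, and by Step 3 distinct classes $N_{Z_Q}$. So there are at least $2^{\aleph_0}$ equational classes between $K$ and $N$. There are at most $2^{\aleph_0}$ equational classes of lattices altogether, because there are only countably many identities. Finally, each of the $2^{\aleph_0}$ classes found in this way for $N=K'$, apart from $K$ itself, can serve as the upper class of a pair without a cover of $K$, by Step 1. $\square$
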